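\title{A probabilistically representable semimatroid without a probabilistically representable matroid expansion}

\begin{abstract}
Every semimatroid arises from a matroid by grouping the elements of the matroid into blocks, and if the matroid is the conditional independence structure of a random vector, then so is the semimatroid. We show that the converse fails. There is a vector of ten random variables, uniformly distributed on $216$ values, whose conditional independence structure has no matroid expansion that is representable by random variables. The obstruction is arithmetic: an expansion splits the structure into pieces with commensurable entropies, while our structure forces one variable to be uniform on an odd number of values and another on a power of two. We also characterize the semimatroids that do have a representable expansion and show that no counterexample exists on three or fewer elements.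
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Relations of polymatroids and of random vectors}
Let $N$ be a finite set. For $K\subseteq N$ and $i,j\in N\setminus K$ we form the symbol $(ij\mid K)$; the case $i=j$ is allowed. Let $\mathfrak S(N)$ be the set of all these symbols. A \emph{relation} on $N$ is a subset of $\mathfrak S(N)$. We write $iK=\{i\}\cup K$ and $ijK=\{i,j\}\cup K$.

A \emph{polymatroid} on $N$ is a function $h\colon 2^N\to\mathbb R$ with $h(\emptyset)=0$ that is nondecreasing and submodular, that is, $h(I)+h(J)\ge h(I\cup J)+h(I\cap J)$. Its relation is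
\[
[h]=\{(ij\mid K)\in\mathfrak S(N): h(iK)+h(jK)-h(ijK)-h(K)=0\}.
\]
For $i\ne j$, the symbol $(ij\mid K)$ lies in $[h]$ when adjoining $i$ to $K$ raises $h$ by as much as adjoining $i$ to $jK$; the symbol $(ii\mid K)$ lies in $[h]$ when adjoining $i$ to $K$ does not raise $h$ at all. A \emph{semimatroid} is a relation of the form $[h]$. A \emph{matroid rank function} on a finite set $M$ is an integer-valued polymatroid $r$ with $r(E)\le |E|$ for all $E\subseteq M$, and the relation $[r]$ is then called a \emph{matroid}; we use the word for $r$ as well.

All random variables in this paper take finitely many values. A relation $\mathcal L$ on $N$ is \emph{p-representable} if there is a random vector $\xi=(\xi_i)_{i\in N}$ such that $(ij\mid K)\in\mathcal L$ if and only if $\xi_i$ and $\xi_j$ are conditionally independent given $\xi_K=(\xi_k)_{k\in K}$. For $i=j$ this means that $\xi_i$ is almost surely a function of $\xi_K$. The entropy function $h_\xi(I)=H(\xi_I)$ is a polymatroid and the relation of $\xi$ is $[h_\xi]$ (Section~\ref{sec:prelim}), so every p-representable relation is a semimatroid.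

A \emph{matroid expansion} of a semimatroid $\mathcal L$ on $N$ is a matroid $[r]$ on a finite set $M$, partitioned into disjoint blocks $M_i$, $i\in N$, such that
\[
\mathcal L=[h'],\qquad h'(I)=r(M_I),\qquad M_I=\bigcup_{i\in I}M_i .
\]
Thus each element of $N$ is resolved into a block of elements of rank at most one. Blocks may be empty; Remark~\ref{rem:empty} shows that forbidding this changes nothing.

It is known that every semimatroid has a matroid expansion. It is also known that p-representability descends from an expansion: if $\eta=(\eta_e)_{e\in M}$ represents $[r]$, then the vector with coordinates $\xi_i=(\eta_e)_{e\in M_i}$ represents $\mathcal L$. The converse is posed as an open question in \cite{source}: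
\begin{quote}
\emph{Does every p-representable semimatroid have a p-representable matroid expansion?}
\end{quote}
A positive answer would reduce the p-representability of semimatroids to that of matroids.

There are reasons to expect one. Let $V_i$, $i\in N$, be subspaces of a finite-dimensional vector space over a finite field, and let $\xi_i$ be the restriction to $V_i$ of a uniformly random linear functional $\phi$. Splitting each $\xi_i$ into the values of $\phi$ on a basis of $V_i$ yields a p-representable expansion (Proposition~\ref{prop:linear}). A general random vector has no such splitting, but the expansion only has to reproduce the relation, and the relation forgets the numerical values of the entropies. For instance, two independent variables that are uniform on two and on three values have entropies $\log2$ and $\log3$, which are not both integer multiples of one number. Still, their relation is that of two independent fair bits, and this relation is itself the matroid $[r]$ with $r(E)=|E|$.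

\subsection*{Results}
The answer is nevertheless negative. Let $A_1,A_2,A_3$ be uniform on $\mathbb Z_3$, let $T_1,T_2,T_3$ be uniform on $\mathbb Z_2$, and let all six be independent. Let $\varepsilon\colon\mathbb Z_2\to\mathbb Z_3$ be the injection with $\varepsilon(0)=0$, $\varepsilon(1)=1$, and for $I\in\{12,23,13,123\}$ put
\begin{equation}\label{eq:defP}
P_I=\sum_{i\in I}A_i+\varepsilon\Big(\sum_{i\in I}T_i\Big)\in\mathbb Z_3 ,
\end{equation}
where the first sum is taken in $\mathbb Z_3$ and the second in $\mathbb Z_2$. We use the names of the variables as indices:
\[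
N^*=\{A_1,A_2,A_3,T_1,T_2,T_3,P_{12},P_{23},P_{13},P_{123}\}.
\]
Let $\xi^*$ be the resulting random vector, which is uniform on $3^3\cdot2^3=216$ values, and let $\mathcal L^*=[h_{\xi^*}]$.

\begin{theorem}\label{thm:main}
The relation $\mathcal L^*$ is a p-representable semimatroid on a ten-element set, and it has no p-representable matroid expansion. Hence the statement ``every p-representable semimatroid has a p-representable matroid expansion'' is false.
\end{theorem}

\begin{theorem}\label{thm:sizes}
If $|N|\le3$, every semimatroid on $N$ has a p-representable matroid expansion. If $|N|\ge10$, some p-representable semimatroid on $N$ has none.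
\end{theorem}

So the least $|N|$ for which the statement fails lies between $4$ and $10$. We do not determine its exact value.

The proof of Theorem~\ref{thm:main} has two halves. Section~\ref{sec:components} shows that a semimatroid with a p-representable expansion is an intersection of relations of random vectors each of which has all its entropies in $\lambda\mathbb Z$ for some $\lambda>0$. Sections~\ref{sec:groups} and~\ref{sec:counter} show that $\mathcal L^*$ is not such an intersection, because conditional independence statements alone can dictate the parity of the size of a support. Section~\ref{sec:three} shows on three variables how the two halves meet. The proof gives more than Theorem~\ref{thm:main}: see Theorem~\ref{thm:irrational} and Corollary~\ref{cor:nilpotent}. Section~\ref{sec:positive} contains an exact characterization of the semimatroids with a p-representable expansion (Theorem~\ref{thm:char}) and the proof of Theorem~\ref{thm:sizes}.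

\section{Polymatroids and entropy}\label{sec:prelim}

For $h\colon2^N\to\mathbb R$ and subsets $I,J,K\subseteq N$, not necessarily disjoint, put
\[
\Delta_h(I;J\mid K)=h(I\cup K)+h(J\cup K)-h(I\cup J\cup K)-h(K),
\]
and omit the braces of singletons. If $h$ is a polymatroid, then $\Delta_h(I;J\mid K)\ge0$, by submodularity applied to $I\cup K$ and $J\cup K$ and monotonicity applied to $K\subseteq(I\cup K)\cap(J\cup K)$. Since $\Delta_h$ is linear in $h$, a sum of such terms with positive coefficients vanishes only if each term does:
\begin{equation}\label{eq:sum}
\Big[\sum_{c=1}^m\mu_ch_c\Big]=\bigcap_{c=1}^m[h_c]\qquad\text{for polymatroids $h_c$ and reals $\mu_c>0$.}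
\end{equation}
The empty intersection is $\mathfrak S(N)=[0]$. If $h$ is a polymatroid on $M$ and $(M_i)_{i\in N}$ are disjoint subsets of $M$, then $I\mapsto h(M_I)$ is a polymatroid on $N$, because $M_{I\cup J}=M_I\cup M_J$ and $M_{I\cap J}=M_I\cap M_J$.

The \emph{support} of a random variable $X$ is the set of its values of positive probability, and $H(X)=-\sum_xP(X=x)\log P(X=x)$ is its entropy. A variable that is uniform on $n$ values has entropy $\log n$. We write $X\perp Y\mid W$ for conditional independence, and ``function of'' always means almost surely. We use three textbook facts.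
\begin{itemize}
\item[(E1)] $H(X,W)+H(Y,W)-H(X,Y,W)-H(W)\ge0$, with equality if and only if $X\perp Y\mid W$. For $X=Y$, equality holds if and only if $X$ is a function of $W$.
\item[(E2)] $H(X_1,\dots,X_k)=\sum_iH(X_i)$ if and only if $X_1,\dots,X_k$ are mutually independent.
\item[(E3)] $X\perp Y\mid W$ holds if and only if $X$ and $Y$ are independent under $P(\,\cdot\mid W=w)$ for every $w$ in the support of $W$; and $X$ is a function of $(Y,W)$ if and only if $X$ is a function of $Y$ under each of these conditional laws.
\end{itemize}
By (E1), $h_\xi$ is a polymatroid (with $\xi_\emptyset$ constant), $\Delta_{h_\xi}(I;J\mid K)=0$ if and only if $\xi_I\perp\xi_J\mid\xi_K$, and $\Delta_{h_\xi}(J;J\mid K)=0$ if and only if $\xi_J$ is a function of $\xi_K$. In particular the relation of $\xi$ is $[h_\xi]$.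

A relation only records statements about single elements $i,j$. We shall need statements about sets, such as the independence of two triples of variables. The next lemma says that the relation determines these too.

\begin{lemma}\label{lem:sets}
Let $g,h$ be polymatroids on $N$ with $[h]\subseteq[g]$. If $\Delta_h(I;J\mid K)=0$, then $\Delta_g(I;J\mid K)=0$.
\end{lemma}

\begin{proof}
Let $I=\{i_1,\dots,i_p\}$, $J=\{j_1,\dots,j_q\}$, $I_a=\{i_1,\dots,i_a\}$, $J_b=\{j_1,\dots,j_b\}$. For any $f\colon2^N\to\mathbb R$ put $F(a,b)=f(K\cup I_a\cup J_b)$ and $K_{ab}=K\cup I_{a-1}\cup J_{b-1}$. Then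
\[
\Delta_f(i_a;j_b\mid K_{ab})=F(a,b-1)-F(a-1,b-1)-F(a,b)+F(a-1,b).
\]
Summing over $1\le a\le p$ gives $F(p,b-1)-F(0,b-1)-F(p,b)+F(0,b)$, and summing this over $1\le b\le q$ gives $F(p,0)-F(0,0)-F(p,q)+F(0,q)$. Hence
\[
\Delta_f(I;J\mid K)=\sum_{a,b}\Delta_f(i_a;j_b\mid K_{ab}).
\]
A term with $i_a\in K_{ab}$ or $j_b\in K_{ab}$ is zero for every $f$. Every other term belongs to a symbol $(i_aj_b\mid K_{ab})\in\mathfrak S(N)$. If $\Delta_h(I;J\mid K)=0$, all terms for $h$ vanish, being nonnegative, so these symbols lie in $[h]\subseteq[g]$, and all terms for $g$ vanish.
\end{proof}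

The descent of p-representability quoted in Section~\ref{sec:intro} follows at once: if $[h_\eta]=[r]$ and $\xi_i=\eta_{M_i}$, then $\Delta_{h_\xi}(i;j\mid K)=\Delta_{h_\eta}(M_i;M_j\mid M_K)$ and $\Delta_{h'}(i;j\mid K)=\Delta_r(M_i;M_j\mid M_K)$ vanish together.

\begin{remark}\label{rem:empty}
Suppose $[r]$ on $M$ is an expansion with some empty blocks, represented by $\eta$. Put one new element into each empty block, extend $r$ by $r^+(E)=r(E\cap M)$, and extend $\eta$ to $\eta^+$ by constants, so that $h_{\eta^+}(E)=h_\eta(E\cap M)$. Then $\Delta_{r^+}(i;j\mid K)=\Delta_r(\{i\}\cap M;\{j\}\cap M\mid K\cap M)$, the same formula holds for $h_{\eta^+}$ and $h_\eta$, and Lemma~\ref{lem:sets} gives $[r^+]=[h_{\eta^+}]$. The function $h'$ is unchanged.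
\end{remark}

\begin{lemma}\label{lem:restrict}
Let $N\subseteq N'$. If a semimatroid $\mathcal L'$ on $N'$ has a p-representable matroid expansion, then so has $\mathcal L'\cap\mathfrak S(N)$ on $N$.
\end{lemma}

\begin{proof}
The restriction of a polymatroid $g$ to the subsets of a smaller ground set $E$ has relation $[g]\cap\mathfrak S(E)$. Let $[r]$, with blocks $M_i$, $i\in N'$, be an expansion of $\mathcal L'$ represented by $\eta$. The restriction of $r$ to $M_N$ is a matroid with relation $[r]\cap\mathfrak S(M_N)=[h_\eta]\cap\mathfrak S(M_N)$, so it is represented by $\eta_{M_N}$, and $I\mapsto r(M_I)$, $I\subseteq N$, has relation $\mathcal L'\cap\mathfrak S(N)$.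
\end{proof}

\section{Expansions split into commensurable pieces}\label{sec:components}

A semimatroid $[h]$ need not determine $h$ up to a scalar: two independent nonconstant variables have the same relation whatever their entropies. For a matroid the freedom can be described exactly. It consists of one scalar for each connected component.

We recall the vocabulary for a matroid $r$ on $M$. A set $B$ is \emph{independent} if $r(B)=|B|$; subsets of independent sets are independent. A \emph{basis} of $E\subseteq M$ is a maximal independent subset of $E$, and it has $r(E)$ elements. A \emph{circuit} is a minimal dependent set $C$, so $C\setminus\{e\}$ is a basis of $C$ for every $e\in C$. A \emph{loop} is an element of rank $0$, that is, a one-element circuit. The relation ``$e=e'$, or $e$ and $e'$ lie in a common circuit'' is an equivalence relation on $M$, whose classes are the \emph{connected components}; the rank is additive over them, $r(E)=\sum_Dr(E\cap D)$. A loop lies in no other circuit, so it is a component by itself, and the components of rank $\ge1$ contain no loops. The matroid is \emph{connected} if it has one component; the restriction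 of $r$ to a component is connected.

\begin{lemma}\label{lem:components}
Let $r$ be a matroid rank function on $M$ and $h$ a polymatroid with $[h]=[r]$. Let $D_1,\dots,D_m$ be the connected components of $r$ of rank $\ge1$. Then there are $\lambda_1,\dots,\lambda_m>0$ with $h(E)=\sum_c\lambda_c\,r(E\cap D_c)$ for all $E\subseteq M$.
\end{lemma}

\begin{proof}
\emph{Bases.} If $j\notin K$ and $r(jK)=r(K)$, then $(jj\mid K)\in[r]=[h]$, so $h(jK)=h(K)$. Let $B$ be a basis of $E$. Adding the elements of $E\setminus B$ to $B$ one at a time never raises $r$, so $h(E)=h(B)$.

\emph{Independent sets.} Let $B$ be independent, $i\ne j$ in $B$ and $K\subseteq B\setminus\{i,j\}$. Then $\Delta_r(i;j\mid K)=2(|K|+1)-(|K|+2)-|K|=0$, so $h(ijK)-h(jK)=h(iK)-h(K)$. By induction on $|L|$, $h(iL)-h(L)=h(i)$ for all $L\subseteq B\setminus\{i\}$, and therefore $h(B)=\sum_{b\in B}h(b)$.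

\emph{Circuits.} If $C$ is a circuit with $|C|\ge2$ and $e\in C$, the two steps give $h(C)=h(C\setminus\{e\})=\sum_{b\in C}h(b)-h(e)$. So $h(e)$ is the same for all $e\in C$. Two distinct elements of $D_c$ lie in a common circuit, so $h$ takes one value $\lambda_c$ on all singletons in $D_c$. An element $b\in D_c$ is not a loop, so $(bb\mid\emptyset)\notin[r]=[h]$ and $\lambda_c>0$.

\emph{Summation.} Let $B$ be a basis of $E$. It contains no loop, and $|B\cap D_c|\le r(E\cap D_c)$ for each $c$. Since $\sum_c|B\cap D_c|=|B|=r(E)=\sum_cr(E\cap D_c)$, equality holds for each $c$. Hence $h(E)=\sum_{b\in B}h(b)=\sum_c\lambda_c\,r(E\cap D_c)$.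
\end{proof}

We say that a random vector $\zeta$ has \emph{commensurable entropies} if $h_\zeta$ takes values in $\lambda\mathbb Q$ for some real $\lambda>0$; equivalently, the ratio of any two nonzero values of $h_\zeta$ is rational. Grouping the variables of a single component into blocks produces such vectors.

\begin{proposition}\label{prop:pieces}
Let $\mathcal L$ on $N$ have the matroid expansion $[r]$, with blocks $M_i$, and let $\eta$ represent $[r]$. Let $D_1,\dots,D_m$ be the components of $r$ of rank $\ge1$, and put
\[
f_c(I)=r(M_I\cap D_c),\qquad \xi^c_i=\eta_{M_i\cap D_c}.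
\]
Then $\eta_{D_c}$ represents the restriction of $r$ to $D_c$, there are $\lambda_c>0$ with $h_{\xi^c}=\lambda_cf_c$, and $\mathcal L=\bigcap_c[f_c]=\bigcap_c[h_{\xi^c}]$. In particular $\mathcal L$ is an intersection of relations of finitely many random vectors with commensurable entropies.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:components} with $h=h_\eta$ gives $h_\eta(E)=\lambda_cr(E)$ for $E\subseteq D_c$. This proves the first claim and $h_{\xi^c}(I)=h_\eta(M_I\cap D_c)=\lambda_cf_c(I)\in\lambda_c\mathbb Z$, whence $[h_{\xi^c}]=[f_c]$. By additivity of the rank, $r(M_I)=\sum_cf_c(I)$, and \eqref{eq:sum} gives $\mathcal L=\bigcap_c[f_c]$.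
\end{proof}

\section{The idea on three variables}\label{sec:three}

By Proposition~\ref{prop:pieces} it suffices to find a random vector $\xi$ and a nonconstant coordinate $T$ such that $T$ is constant in every vector $\zeta$ that has commensurable entropies and satisfies $[h_\zeta]\supseteq[h_\xi]$. The natural plan is to force the entropy of $T$ to be incommensurable with that of another coordinate $A$. There is an obvious escape. The pieces $\zeta$ are only required to satisfy the independence statements of $\xi$, and they may satisfy more; so one piece may keep $T$ and make $A$ constant, and another may do the opposite. This is how the two independent variables of Section~\ref{sec:intro} split. The first task is to tie $T$ to $A$.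

Let $A$ be uniform on $\mathbb Z_3$, let $T$ be an independent fair bit, and let $P=A+\varepsilon(T)$. Given $T$, the variable $P$ is a translate of $A$ and so is uniform on $\mathbb Z_3$. Therefore
\begin{equation}\label{eq:three}
A\perp T,\qquad P\perp T,\qquad\text{each of $A,T,P$ is a function of the other two.}
\end{equation}
Now take \emph{any} variables $A,T,P$ satisfying \eqref{eq:three}. All three pairs have the entropy of the triple, so
\[
H(A)+H(T)=H(A,T)=H(P,T)=H(P)+H(T),\qquad H(A,T)=H(A,P)\le H(A)+H(P).
\]
Hence $H(T)\le H(P)=H(A)$. A piece in which $T$ is not constant cannot have $A$ constant: the variable $P$ hides $T$, and it needs $A$ to do so.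

This closes the escape but does not yet give a counterexample, since nothing prevents $H(T)=H(A)$. For a three-element set $N$ and $\emptyset\ne S\subseteq N$ define the polymatroids
\begin{equation}\label{eq:ru}
r_S(I)=\min(|I\cap S|,1),\qquad u(I)=\min(|I|,2).
\end{equation}
In our example $h(A)=h(P)=\log3$, $h(T)=\log2$, and the three pairs and the triple have entropy $\log6$. Since $\log\frac32+\log2=\log3$ and $\log\frac32+2\log2=\log6$,
\[
h=\log\tfrac32\cdot r_{\{A,P\}}+\log2\cdot u ,
\]
so $[h]=[r_{\{A,P\}}]\cap[u]=[r_{\{A,P\}}+u]$ by \eqref{eq:sum}. An expansion is now visible. Take independent fair bits $\beta_1,\beta_2,\beta_3$ and the blocks $(\beta_1,\beta_3)$ for $A$, $(\beta_2)$ for $T$ and $(\beta_1+\beta_2,\beta_3)$ for $P$. These five bits represent the matroid of the vectors $e_1,e_3,e_2,e_1+e_2,e_3$ in $\mathbb F_2^3$, and the rank of $M_I$ is $u(I)+r_{\{A,P\}}(I)$. The piece $u$ carries $T$, and in it $A$, $T$, $P$ have equal entropies.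

To exclude this piece we must express by independence statements that $A$ is uniform on an odd number of values and $T$ on a power of two. Then $H(T)\le H(A)$ leaves only two possibilities: $T$ is constant, or $H(A)/H(T)$ is irrational. The next section provides such statements, at the price of replacing $A$ and $T$ by three variables each and $P$ by four.

\section{Triangles, groups and parity}\label{sec:groups}

Call $(X,Y,Z)$ a \emph{triangle} if $X,Y,Z$ are pairwise independent and each is a function of the other two. If $U,V$ are independent and uniform on a finite abelian group $G$, then $(U,V,U+V)$ is a triangle, because $(u,v)\mapsto(u,u+v)$ and $(u,v)\mapsto(v,u+v)$ are bijections of $G^2$, so that each pair is uniform on $G^2$ and determines the third variable. In general a triangle is a Latin square with the uniform distribution.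

\begin{lemma}\label{lem:triangle}
Let $(X,Y,Z)$ be a triangle with supports $\mathcal X,\mathcal Y,\mathcal Z$. Then $|\mathcal X|=|\mathcal Y|=|\mathcal Z|$, all three variables are uniform, and $Z=f(X,Y)$ with $f\colon\mathcal X\times\mathcal Y\to\mathcal Z$ bijective in each argument separately.
\end{lemma}

\begin{proof}
Since $X\perp Y$, every pair in $\mathcal X\times\mathcal Y$ has positive probability, so $f$ is defined on $\mathcal X\times\mathcal Y$. Fix $y$. If $f(x,y)=f(x',y)=z$, then $(x,y,z)$ and $(x',y,z)$ both have positive probability, and $x=x'$ because $X$ is a function of $(Y,Z)$. If $z\in\mathcal Z$, then $(y,z)$ has positive probability because $Y\perp Z$, so $z=f(x,y)$ for some $x$. Thus $f(\cdot,y)$ is a bijection, and exchanging the roles of $X$ and $Y$ shows the same for $f(x,\cdot)$. The supports have equal size.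

For $z=f(x,y)$ the events $\{X=x,Y=y\}$ and $\{X=x,Z=z\}$ coincide almost surely, by injectivity of $f(x,\cdot)$. Independence gives $P(X=x)P(Y=y)=P(X=x)P(Z=z)$, that is, $P(Z=f(x,y))=P(Y=y)$ for all $x$. For fixed $y$ the values $f(x,y)$ exhaust $\mathcal Z$, so $Z$ is uniform. The definition of a triangle is symmetric, so $X$ and $Y$ are uniform too.
\end{proof}

One triangle puts no condition on the common size $n$, as $G=\mathbb Z_n$ shows. To see the parity of $n$ we imitate a configuration of vectors that sees the characteristic of a field: the vectors $e_1+e_2$, $e_2+e_3$, $e_1+e_3$ have determinant $2$, so they are dependent exactly in characteristic $2$. Together with $e_1,e_2,e_3$ and $e_1+e_2+e_3$ they form the Fano matroid in characteristic $2$ and the non-Fano matroid otherwise.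

\begin{definition}\label{def:config}
Seven random variables $(X_1,X_2,X_3;Y_{12},Y_{23},Y_{13},Y_{123})$ form a \emph{configuration} if $X_1,X_2,X_3$ are mutually independent and the following six triples are triangles (Figure~\ref{fig:config}):
\begin{gather*}
(X_1,X_2,Y_{12}),\quad(X_2,X_3,Y_{23}),\quad(X_1,X_3,Y_{13}),\\
(X_3,Y_{12},Y_{123}),\quad(X_1,Y_{23},Y_{123}),\quad(X_2,Y_{13},Y_{123}).
\end{gather*}
It is of \emph{Fano type} if $Y_{13}$ is a function of $(Y_{12},Y_{23})$, and of \emph{non-Fano type} if $X_2$ is a function of $(Y_{12},Y_{23},Y_{13})$.
\end{definition}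

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0)--(4,0)--(2,3.464)--cycle;
\draw (0,0)--(3,1.732) (4,0)--(1,1.732) (2,3.464)--(2,0);
\draw[dashed] (2,1.155) circle (1.155);
\fill (0,0) circle (2pt) node[below left] {$X_1$};
\fill (4,0) circle (2pt) node[below right] {$X_2$};
\fill (2,3.464) circle (2pt) node[above] {$X_3$};
\fill (2,0) circle (2pt) node[below] {$Y_{12}$};
\fill (3,1.732) circle (2pt) node[above right] {$Y_{23}$};
\fill (1,1.732) circle (2pt) node[above left] {$Y_{13}$};
\fill (2,1.155) circle (2pt) node[right=3pt] {\small $Y_{123}$};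
\end{tikzpicture}
\caption{A configuration of seven random variables. The three variables on each of the six straight lines are pairwise independent and each is a function of the other two. In the Fano type, $Y_{13}$ is a function of the other two variables on the dashed circle; in the non-Fano type, the three variables on the circle determine $X_2$.}\label{fig:config}
\end{figure}

\begin{example}\label{ex:group}
Let $X_1,X_2,X_3$ be independent and uniform on a finite abelian group $G$ and let $Y_I=\sum_{i\in I}X_i$. Each of the six triples has the form $(U,V,U+V)$, up to order, with $U,V$ independent and uniform, so this is a configuration. Since $Y_{12}+Y_{23}-Y_{13}=2X_2$, it is of Fano type for $G=\mathbb Z_2$ and of non-Fano type for $G=\mathbb Z_3$. Applying an injective map to each variable preserves configurations and their type.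
\end{example}

The next lemma shows that there are no other configurations. The difficulty is that no group is given, only six Latin squares on seven unrelated supports. The variable $Y_{123}$ lies on a triangle with each of the other six, so its support can serve as a common set of labels; the three ways of computing $Y_{123}$ then become the associative and commutative laws.

\begin{lemma}\label{lem:config}
In a configuration all seven variables are uniform on the same number $n$ of values. In the Fano type $n$ is a power of $2$ (possibly $n=1$). In the non-Fano type $n$ is odd.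
\end{lemma}

\begin{proof}
The last three triangles contain all seven variables and share $Y_{123}$, so Lemma~\ref{lem:triangle} gives uniformity with a common $n$. By mutual independence every triple $(x,y,z)$ of values of $X_1,X_2,X_3$ has positive probability. Write $Y_{ij}=p_{ij}(X_i,X_j)$ and $Y_{123}=s(X_1,X_2,X_3)$. By Lemma~\ref{lem:triangle}, for all $(x,y,z)$,
\begin{equation}\label{eq:three-ways}
s(x,y,z)=\sigma(p_{12}(x,y),z)=\tau(x,p_{23}(y,z))=\upsilon(y,p_{13}(x,z)),
\end{equation}
where $p_{12},p_{23},p_{13},\sigma,\tau,\upsilon$ are bijective in each argument.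

\emph{Common labels.} Let $G$ be the support of $Y_{123}$ and fix a value $o_i$ of each $X_i$. By \eqref{eq:three-ways}, $s$ is bijective in each argument. Relabel the values of $X_1,X_2,X_3$ by the bijections onto $G$
\[
x\mapsto s(x,o_2,o_3),\qquad y\mapsto s(o_1,y,o_3),\qquad z\mapsto s(o_1,o_2,z),
\]
and those of $Y_{12},Y_{23},Y_{13}$ by $p\mapsto\sigma(p,o_3)$, $p\mapsto\tau(o_1,p)$, $p\mapsto\upsilon(o_2,p)$. Identity \eqref{eq:three-ways} and bijectivity persist, and we keep the names of the functions. Each $o_i$ receives the label $0:=s(o_1,o_2,o_3)$, and now
\begin{gather*}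
s(x,0,0)=s(0,x,0)=s(0,0,x)=x,\\
p_{12}(x,y)=s(x,y,0),\qquad p_{23}(y,z)=s(0,y,z),\qquad p_{13}(x,z)=s(x,0,z).
\end{gather*}
For example, the new label of $p_{12}(x,y)$ is $\sigma(p_{12}(x,y),o_3)=s(x,y,o_3)$. It follows that $p_{ij}(x,0)=p_{ij}(0,x)=x$ for all three pairs $ij$.

\emph{One operation.} Put $x*y=p_{12}(x,y)=s(x,y,0)$, so $x*0=0*x=x$. In the following order,
\begin{align*}
\tau(x,y)&=\tau(x,p_{23}(y,0))=s(x,y,0)=x*y,\\
p_{13}(x,z)&=s(x,0,z)=\tau(x,p_{23}(0,z))=x*z,\\
\sigma(x,z)&=\sigma(p_{12}(x,0),z)=s(x,0,z)=x*z,\\
p_{23}(y,z)&=s(0,y,z)=\sigma(p_{12}(0,y),z)=y*z,\\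
\upsilon(y,x)&=\upsilon(y,p_{13}(x,0))=s(x,y,0)=x*y.
\end{align*}
Thus \eqref{eq:three-ways} reads $(x*y)*z=x*(y*z)=(x*z)*y$. The first equality is associativity, and $x=0$ in the outer terms gives $y*z=z*y$. Since $x*\cdot$ is a bijection, every $x$ has an inverse. So $G$ is an abelian group of order $n$, and in additive notation $Y_{ij}=X_i+X_j$.

\emph{Parity.} For $g\in G$ compare the values $(0,0,0)$ and $(-g,g,-g)$ of $(X_1,X_2,X_3)$, both of positive probability. Both give $Y_{12}=Y_{23}=0$; they give $Y_{13}=0$ and $Y_{13}=-2g$, and $X_2=0$ and $X_2=g$. In the Fano type $2g=0$ for all $g$, so $G$ is a vector space over $\mathbb F_2$ and $n$ is a power of $2$. In the non-Fano type $2g=0$ implies $g=0$, so $G$ has no element of order $2$. By Cauchy's theorem (a finite group whose order is divisible by a prime $p$ has an element of order $p$), $n$ is odd.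
\end{proof}

\section{The counterexample}\label{sec:counter}

We need a non-Fano configuration on $A_1,A_2,A_3$, a Fano configuration on $T_1,T_2,T_3$, and a tie between them as in Section~\ref{sec:three}. Formula \eqref{eq:defP} obtains all three from the same four variables $P_I$: given the $T_i$ they are sums of the $A_i$, and given the $A_i$ they encode sums of the $T_i$.

For any random vector indexed by $N^*$ we denote the coordinates by their indices and write $A=(A_1,A_2,A_3)$, $T=(T_1,T_2,T_3)$. Consider the following properties.
\begin{itemize}
\item[(H1)] $A\perp T$.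
\item[(H2)] $P_{12}\perp T$.
\item[(H3)] Given any value of $T$ of positive probability, $(A_1,A_2,A_3;P_{12},P_{23},P_{13},P_{123})$ is a configuration of non-Fano type.
\item[(H4)] Given any value of $A$ of positive probability, $(T_1,T_2,T_3;P_{12},P_{23},P_{13},P_{123})$ is a configuration of Fano type.
\end{itemize}

\begin{lemma}\label{lem:H}
Every random vector $\zeta$ indexed by $N^*$ with $[h_\zeta]\supseteq\mathcal L^*$ satisfies \textup{(H1)--(H4)}.
\end{lemma}

\begin{proof}
First let $\zeta=\xi^*$. Property (H1) holds by construction. Given $T=t$, the $A_i$ are still independent and uniform on $\mathbb Z_3$, and $P_I$ is $\sum_{i\in I}A_i$ plus a constant depending on $t$. So $P_{12}$ is uniform on $\mathbb Z_3$ for every $t$, which is (H2), and (H3) is Example~\ref{ex:group} for $\mathbb Z_3$ with the $Y_I$ translated. Given $A=a$, the $T_i$ are independent fair bits and $P_I$ is the image of $\sum_{i\in I}T_i\in\mathbb Z_2$ under the injective map $w\mapsto\sum_{i\in I}a_i+\varepsilon(w)$. So (H4) is Example~\ref{ex:group} for $\mathbb Z_2$.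

By (E1) and (E3), each property is equivalent to a fixed list of equations $\Delta_{h_\zeta}(I;J\mid K)=0$. For (H3), write $K_T=\{T_1,T_2,T_3\}$. Mutual independence of the $A_i$ given $T$ is $\Delta(A_1;A_2\mid K_T)=\Delta(\{A_1,A_2\};A_3\mid K_T)=0$. A triple $(X,Y,Z)$ is a triangle given $T$ if and only if $\Delta(X;Y\mid K_T)=0$ and $\Delta(Z;Z\mid\{X,Y\}\cup K_T)=0$ for all orderings of the triple. The type is $\Delta(A_2;A_2\mid\{P_{12},P_{23},P_{13}\}\cup K_T)=0$. For (H4), exchange the roles of $A$ and $T$ and take $\Delta(P_{13};P_{13}\mid\{P_{12},P_{23},A_1,A_2,A_3\})=0$ for the type. Lemma~\ref{lem:sets} transfers all these equations from $h_{\xi^*}$ to $h_\zeta$.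
\end{proof}

\begin{proposition}\label{prop:sizes}
Let a random vector indexed by $N^*$ satisfy \textup{(H1)--(H4)}. Then there are an odd $n\ge1$ and an integer $m\ge0$ with $2^m\le n$ such that $A_1$ is uniform on $n$ values and $T_1$ is uniform on $2^m$ values.
\end{proposition}

\begin{proof}
Condition on $T=t$. By (H3) and Lemma~\ref{lem:config}, $A_1$ and $P_{12}$ are conditionally uniform on the same odd number $n_t$ of values. By (H1) the conditional law of $A_1$ is its unconditional law, so $n_t=n$ does not depend on $t$ and $A_1$ is uniform on $n$ values. By (H2) the same holds for $P_{12}$, so the support of $P_{12}$ has $n$ elements.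

Condition on $A=a$. By (H4) and Lemma~\ref{lem:config}, $T_1$ and $P_{12}$ are conditionally uniform on the same number $2^{m_a}$ of values. By (H1), $m_a=m$ does not depend on $a$ and $T_1$ is uniform on $2^m$ values. The $2^m$ values that $P_{12}$ takes given $A=a$ lie in its support, so $2^m\le n$.
\end{proof}

\begin{theorem}\label{thm:irrational}
If $\mathcal L^*=\bigcap_c[h_{\zeta^c}]$ for an arbitrary family of random vectors $\zeta^c$, then for some $c$ the ratio $h_{\zeta^c}(A_1)/h_{\zeta^c}(T_1)$ is irrational. In particular $\mathcal L^*$ is not an intersection of relations of random vectors with commensurable entropies.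
\end{theorem}

\begin{proof}
The coordinate $T_1$ of $\xi^*$ is not constant, so $(T_1T_1\mid\emptyset)\notin\mathcal L^*$. Hence the family is nonempty and $(T_1T_1\mid\emptyset)\notin[h_{\zeta^c}]$ for some $c$. Since $[h_{\zeta^c}]\supseteq\mathcal L^*$, Lemma~\ref{lem:H} and Proposition~\ref{prop:sizes} give $h_{\zeta^c}(T_1)=m\log2$ with $m\ge1$ and $h_{\zeta^c}(A_1)=\log n$ with $n$ odd and $n\ge2^m\ge2$. If the ratio, which is positive, were $v/w$ with integers $v,w\ge1$, then $n^w=2^{vm}$, an odd number equal to an even one.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]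
The relation $\mathcal L^*=[h_{\xi^*}]$ is a semimatroid represented by $\xi^*$. If it had a p-representable matroid expansion, Proposition~\ref{prop:pieces} would write it as an intersection of relations of random vectors with commensurable entropies, contrary to Theorem~\ref{thm:irrational}.
\end{proof}

\begin{remark}[the role of the hypotheses]\label{rem:hyp}
Property (H1) turns conditional supports into unconditional ones. The following variants show that (H2) and the two types cannot be dropped from the argument. In each, the six variables $A_i,T_i$ are independent and uniform on the stated groups, the entropies are commensurable, $T_1$ is not constant, and the verification is that of Lemma~\ref{lem:H}.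
\begin{itemize}
\item All $A_i$ trivial (constant), $T_i\in\mathbb Z_2$, $P_I=\sum_{i\in I}T_i$. Only (H2) fails; given $T$ the configuration in (H3) consists of constants.
\item $A_i,T_i\in\mathbb Z_2$, $P_I=\sum_{i\in I}(A_i+T_i)$. Only the non-Fano type in (H3) fails.
\item $A_i,T_i\in\mathbb Z_3$, $P_I=\sum_{i\in I}(A_i+T_i)$. Only the Fano type in (H4) fails.
\end{itemize}
The asymmetry between $A$ and $T$ is forced. If $P_{12}\perp A$ held in addition to (H1)--(H4), then $P_{12}$ would be uniform on $2^m$ values as well as on $n$ values, so $n=2^m=1$. What the construction uses is only the inequality $2\le3$, in the form of the injection $\varepsilon$, which is not a homomorphism.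
\end{remark}

Theorem~\ref{thm:irrational} also excludes some representations of $\mathcal L^*$ itself. Let $G$ be a finite group with subgroups $G_i$, $i\in N$, let $g$ be uniform in $G$, and let $\xi_i=gG_i$ be its left coset. Put $G_I=\bigcap_{i\in I}G_i$ and $G_\emptyset=G$. Two elements have the same cosets modulo all $G_i$, $i\in I$, exactly when they have the same coset modulo $G_I$. So $\xi_I$ is uniform on $[G:G_I]$ values and $h_\xi(I)=\log[G:G_I]$.

\begin{corollary}\label{cor:nilpotent}
The relation $\mathcal L^*$ cannot be represented by cosets $\xi_i=gG_i$ of subgroups $G_i$ of a finite nilpotent group $G$, with $g$ uniform in $G$.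
\end{corollary}

\begin{proof}
A finite nilpotent group is the direct product of its Sylow subgroups $S_p$. The component of $x\in G$ in $S_p$ is a power of $x$: take an exponent congruent to $1$ modulo $|S_p|$ and to $0$ modulo $|G|/|S_p|$. Hence every subgroup $L$ equals $\prod_p(L\cap S_p)$, and $[G:G_I]=\prod_p[S_p:G_I\cap S_p]$. So $h_\xi=\sum_ph_{\xi^p}$, where $\xi^p$ is the coset vector of the subgroups $G_i\cap S_p$ of $S_p$, and $h_{\xi^p}$ takes values in $\mathbb Z\log p$. By \eqref{eq:sum}, $[h_\xi]=\bigcap_p[h_{\xi^p}]$, and Theorem~\ref{thm:irrational} gives $[h_\xi]\ne\mathcal L^*$.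
\end{proof}

\section{Semimatroids that have a representable expansion}\label{sec:positive}

Proposition~\ref{prop:pieces} is a necessary condition. It becomes necessary and sufficient if one remembers that the pieces come from connected matroids, and for those Lemma~\ref{lem:triangle} determines the distributions of all subvectors.

\begin{theorem}\label{thm:char}
For a relation $\mathcal L\subseteq\mathfrak S(N)$ the following are equivalent.
\begin{itemize}
\item[(a)] $\mathcal L$ is a semimatroid with a p-representable matroid expansion.
\item[(b)] $\mathcal L=\bigcap_{c=1}^m[f_c]$ with $m\ge0$, where $f_c(I)=r_c(M^c_I)$ for a connected p-representable matroid $r_c$ of rank $\ge1$ on a set $M^c=\bigsqcup_{i\in N}M^c_i$.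
\item[(c)] $\mathcal L=\bigcap_{c=1}^m[f_c]$ with $m\ge0$, where $f_c(I)=r_c(M^c_I)$ for a matroid $r_c$ on a set $M^c=\bigsqcup_{i\in N}M^c_i$ for which there are an integer $k_c\ge2$ and a random vector $\eta^c$ such that for every $E\subseteq M^c$ the subvector $\eta^c_E$ is uniform on exactly $k_c^{\,r_c(E)}$ values.
\end{itemize}
In particular, the semimatroids on $N$ with a p-representable matroid expansion are closed under intersection.
\end{theorem}

\begin{proof}
(a)$\Rightarrow$(b). Take $M^c_i=M_i\cap D_c$ and let $r_c$ be the restriction of $r$ to $D_c$ in Proposition~\ref{prop:pieces}.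

(b)$\Rightarrow$(c). Fix $c$, drop it from the notation, and let $\eta$ represent the connected matroid $r$ on $M$. It has no loops, and $h_\eta=\lambda r$ with $\lambda>0$ by Lemma~\ref{lem:components}. If the rank is $1$, then $r(E)=1$ for all $E\ne\emptyset$. In this case $\eta$ itself need not be uniform, since identical copies of any nonconstant variable represent $r$; we replace $\eta$ by identical copies of one fair bit and take $k=2$.

Let the rank be at least $2$ and let $e\in M$. There is $e'$ with $r(\{e,e'\})=2$, since otherwise $\{e\}$ would be a basis of $M$. Let $C$ be a circuit containing $e$ and $e'$. Then $|C|\ge3$; pick $e''\in C\setminus\{e,e'\}$ and put $W=C\setminus\{e,e',e''\}$. For distinct $a,b\in\{e,e',e''\}$ the set $abW$ is independent, so $\Delta_r(a;b\mid W)=0$, and $r(abW)=r(C)$. As $h_\eta=\lambda r$, the triple $(\eta_e,\eta_{e'},\eta_{e''})$ is a triangle given any value of $\eta_W$, and $\eta_e$ is conditionally uniform by Lemma~\ref{lem:triangle}. Also $\Delta_r(e;W\mid\emptyset)=1+|W|-(|W|+1)=0$, so $\eta_e\perp\eta_W$. Hence $\eta_e$ is uniform on some number $k_e$ of values, and $\log k_e=h_\eta(e)=\lambda$.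 So $k_e=k\ge2$ does not depend on $e$. If $B$ is a basis of $E$, then $h_\eta(B)=\lambda|B|$, so by (E2) the coordinates of $\eta_B$ are independent and $\eta_B$ is uniform on $k^{r(E)}$ values. Finally $h_\eta(E)=h_\eta(B)$, so $\eta_E$ and $\eta_B$ are functions of each other, and $\eta_E$ is uniform on $k^{r(E)}$ values.

(c)$\Rightarrow$(a). Let $M=\bigsqcup_cM^c$, $M_i=\bigsqcup_cM^c_i$ and $r(E)=\sum_cr_c(E\cap M^c)$, which is a matroid rank function. Let $\eta$ consist of independent copies of the $\eta^c$. Then $h_\eta(E)=\sum_c\log k_c\cdot r_c(E\cap M^c)$. Both $h_\eta$ and $r$ are combinations of the same polymatroids with positive coefficients, so $[h_\eta]=[r]$ by \eqref{eq:sum}. The polymatroid $r(M_I)=\sum_cf_c(I)$ has relation $\bigcap_c[f_c]=\mathcal L$.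

The last statement follows by concatenating the lists in (b).
\end{proof}

\begin{proposition}\label{prop:linear}
Let $\mathcal L=\bigcap_{c=1}^m[f_c]$, where $f_c(I)=\dim\sum_{i\in I}V^c_i$ for subspaces $V^c_i$ of a finite-dimensional vector space over a finite field $\mathbb F_c$. Then $\mathcal L$ has a p-representable matroid expansion.
\end{proposition}

\begin{proof}
Let $(v_e)_{e\in M^c_i}$ be a finite spanning family of $V^c_i$, with disjoint index sets, and let $r_c(E)$ be the dimension of the span of $(v_e)_{e\in E}$, so that $f_c(I)=r_c(M^c_I)$. Let $\eta^c_e=\phi(v_e)$ for a uniformly random linear functional $\phi$. The linear map $\phi\mapsto(\phi(v_e))_{e\in E}$ has as kernel the annihilator of the span, so its image has dimension $r_c(E)$ and all its fibers have equal size. Thus $\eta^c_E$ is uniform on $|\mathbb F_c|^{r_c(E)}$ values, and Theorem~\ref{thm:char}, (c)$\Rightarrow$(a), applies.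
\end{proof}

On three elements, the decomposition found by hand in Section~\ref{sec:three} exists for every polymatroid. The proof chooses linear coordinates in which the functions $r_S$ form the standard basis and all coordinates but one are nonnegative; the function $u$ absorbs the case in which the last one is negative.

\begin{proof}[Proof of Theorem~\ref{thm:sizes}]
Let $|N|\ge10$; we may assume $N^*\subseteq N$. Extend $\xi^*$ by constant variables to a vector $\xi$ indexed by $N$. Then $[h_\xi]$ is p-representable and $[h_\xi]\cap\mathfrak S(N^*)=\mathcal L^*$. By Lemma~\ref{lem:restrict} and Theorem~\ref{thm:main}, $[h_\xi]$ has no p-representable expansion.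

Let $|N|\le3$ and let $h$ be a polymatroid on $N$. If $|N|<3$, extend $h$ to a three-element set by $I\mapsto h(I\cap N)$; by Lemma~\ref{lem:restrict} it suffices to treat the extension. So let $N=\{1,2,3\}$. For $\{i,j,k\}=N$ put
\begin{gather*}
x_i=h(N)-h(jk),\qquad y_{ij}=h(ik)+h(jk)-h(N)-h(k),\qquad z_{ij}=h(i)+h(j)-h(ij),\\
\gamma=h(1)+h(2)+h(3)-h(12)-h(13)-h(23)+h(N).
\end{gather*}
Here $x_i=\Delta_h(i;i\mid jk)$, $y_{ij}=\Delta_h(i;j\mid k)$ and $z_{ij}=\Delta_h(i;j\mid\emptyset)$ are nonnegative, while $\gamma$ has no fixed sign. Subtracting the definitions gives $z_{ij}=y_{ij}+\gamma$.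

The seven linear functionals $x_i,y_{ij},\gamma$ determine every function $h$ with $h(\emptyset)=0$. Indeed, let $\Sigma_1$ and $\Sigma_2$ be the sums of $h$ over singletons and over pairs. Then $\sum_ix_i=3h(N)-\Sigma_2$, $\sum_{i<j}y_{ij}=2\Sigma_2-3h(N)-\Sigma_1$ and $\gamma=\Sigma_1-\Sigma_2+h(N)$, which add up to $h(N)$. Next $h(ij)=h(N)-x_k$, and $x_i+z_{ij}+y_{ik}=h(i)$, where $y_{ik}=h(ij)+h(jk)-h(N)-h(j)$.

We compute these coordinates for the functions \eqref{eq:ru}; the other sets $S$ follow by permuting the indices.
\begin{itemize}
\item $r_{\{1\}}$: $x_1=1-0=1$, $x_2=x_3=1-1=0$, $y_{12}=y_{13}=1+0-1-0=0$, $y_{23}=1+1-1-1=0$, $\gamma=1-2+1=0$.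
\item $r_{\{1,2\}}$: all $x_i=1-1=0$, $y_{12}=1+1-1-0=1$, $y_{13}=y_{23}=1+1-1-1=0$, $\gamma=2-3+1=0$.
\item $r_N$: all $x_i=0$, all $y_{ij}=1+1-1-1=0$, $\gamma=3-3+1=1$.
\item $u$: all $x_i=2-2=0$, all $y_{ij}=2+2-2-1=1$, $\gamma=3-6+2=-1$.
\end{itemize}
Comparing coordinates, and using $z_{ij}+(-\gamma)=y_{ij}$ in the second case, we obtain
\begin{align*}
h&=\sum_ix_i\,r_{\{i\}}+\sum_{i<j}y_{ij}\,r_{\{i,j\}}+\gamma\,r_N&&\text{if }\gamma\ge0,\\
h&=\sum_ix_i\,r_{\{i\}}+\sum_{i<j}z_{ij}\,r_{\{i,j\}}+(-\gamma)\,u&&\text{if }\gamma<0.
\end{align*}
All coefficients are nonnegative, so by \eqref{eq:sum} the relation $[h]$ is the intersection of the relations of the functions with positive coefficient. These functions are linear over $\mathbb F_2$: for $r_S$ take $V_i=\mathbb F_2$ if $i\in S$ and $V_i=0$ otherwise, and for $u$ take the three one-dimensional subspaces of $\mathbb F_2^2$. Proposition~\ref{prop:linear} completes the proof.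
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Probabilistic Conditional Independence Structures And Matroid Theory From F.~Matus Formalism},
\texttt{https://92619b96-46e5-4e31-9b7b-ecc5aecc4276.\allowbreak filesusr.com/\allowbreak ugd/\allowbreak 5072b2\_3748be29d1d94792975ebd45f35960d6.pdf}
\end{thebibliography}
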